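\title{Automatic continuity for the group of non-singular transformations}

\begin{abstract}
Let $G$ be the group of non-singular bijections of a standard atomless probability space, with its strong topology. We prove that every homomorphism from $G$ to a separable topological group is continuous. The proof applies the automatic continuity theorem of Ben Yaacov, Berenstein and Melleray to the measure-preserving groups of two equivalent measures, and shows that these two groups and the maps of small support produce every Radon--Nikodym derivative close to $1$ in a bounded number of steps. We also prove that $G$ is simple and that the strong topology is minimal. It follows that the strong topology and the indiscrete topology are the only separable group topologies on $G$.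
\end{abstract}

\section{Introduction}

Let $(X,\mu)$ be a standard atomless probability space: a standard Borel space with a Borel probability measure that gives mass zero to every point. A measurable bijection $T:X\to X$ is \emph{non-singular} if $\mu$ and the image measure $T_*\mu$, given by $T_*\mu(A)=\mu(T^{-1}A)$, have the same null sets. We identify two such bijections when they agree off a null set, and we write
\[
G=\operatorname{Aut}^*(X,\mu)
\]
for the resulting group. Each $T\in G$ induces a linear isometry $\iota(T)$ of $L^1(X,\mu)$,
\[
\iota(T)f=(f\circ T^{-1})\,\rho(T),\qquad \rho(T)=\frac{dT_*\mu}{d\mu}.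
\]
This is the push-forward of measures written in terms of densities: $T_*(f\mu)=(\iota(T)f)\,\mu$. The \emph{strong topology} on $G$ is the weakest topology for which all the maps $T\mapsto\iota(T)f$, $f\in L^1(X,\mu)$, are continuous into $L^1(X,\mu)$ with its norm topology. Equivalently, it makes $\iota$ a topological embedding into the isometry group of $L^1(X,\mu)$ with the topology of pointwise norm convergence. So $T$ is close to the identity when it moves finitely many given measures $f\mu$ by a small amount in total variation. The strong topology is a Polish group topology (Ionescu Tulcea), and it is known to be the only Polish group topology on $G$. The measure-preserving bijections form a closed subgroup $\operatorname{Aut}(X,\mu)$, on which the strong topology is the usual \emph{weak topology}: $T_n\to T$ if and only if $\mu(T_nA\triangle TA)\to0$ for every measurable $A$.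

A topological group has the \emph{automatic continuity property} if every group homomorphism from it to a separable topological group is continuous. The property says that the algebraic structure alone already forces the topology. Some restriction on the target is needed, since the identity map from a non-discrete group to the same group with the discrete topology is not continuous. Even with separable targets the property often fails: a $\mathbb Q$-linear map $\varphi:\mathbb R\to\mathbb R$ with $\varphi(1)=0$ and $\varphi(\sqrt2)=1$ is additive and not continuous. For the measure-preserving group it holds.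

\begin{theorem}[Ben Yaacov, Berenstein, Melleray]\label{thm:BBM}
For every standard atomless probability space $(Y,\nu)$, the group $\operatorname{Aut}(Y,\nu)$ with the weak topology has the automatic continuity property.
\end{theorem}

The question we answer is posed in \cite{HDR}: \emph{does $G$ with the strong topology have the automatic continuity property?}

Theorem~\ref{thm:BBM} suggests that it does. Two elements $S,T\in G$ lie in the same coset of $\operatorname{Aut}(X,\mu)$ exactly when $\rho(S)=\rho(T)$, so the only new information in an element of $G$ is its density, and it remains to control densities. There is also a reason for caution: $\log\rho$ is additive along products, in the sense of formula \eqref{eq:cocycle} below, and additive real-valued quantities are where continuity can fail. Take $X=\mathbb R$ and $\mu=h\lambda$ a probability measure equivalent to Lebesgue measure $\lambda$. Let $L\le G$ consist of the $T$ with $T_*\lambda=e^{\chi(T)}\lambda$ for a real number $\chi(T)$. Then $\chi:L\to\mathbb R$ is a homomorphism. The dilation $x\mapsto e^{-t}x$ has $\chi=t$, and it depends continuously on $t$, because it sends the measure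 $F\lambda$ to the measure with density $x\mapsto e^tF(e^tx)$, which is continuous in $t$ in $L^1(\lambda)$. So $\varphi\circ\chi$, with $\varphi$ as above, is a discontinuous homomorphism $L\to\mathbb R$, although $L$ contains every $\lambda$-preserving map. In $G$ itself no such obstruction survives.

\begin{theorem}\label{thm:main}
Every homomorphism from $G$ to a separable topological group is continuous for the strong topology.
\end{theorem}

\begin{theorem}\label{thm:second}
The group $G$ is simple as an abstract group, and the strong topology is minimal: no strictly coarser group topology on $G$ is Hausdorff. Consequently: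
\begin{enumerate}
\item[(1)] $G$ has exactly two separable group topologies, the strong one and the indiscrete one.
\item[(2)] Every nontrivial homomorphism from $G$ to a separable Hausdorff topological group is a topological isomorphism onto a closed subgroup.
\item[(3)] Every action of $G$ on a countable set is trivial; in particular $G$ has no proper subgroup of countable index.
\end{enumerate}
\end{theorem}

Of the known facts above, the proofs use Theorem~\ref{thm:BBM} and the fact that the strong topology is a Polish group topology; the uniqueness of the Polish topology is not used, and it is contained in part (1). That $\mu$ has no atoms is used whenever a set is cut into pieces of prescribed measure. It cannot be dropped from Theorem~\ref{thm:second}: if $\mu$ has two atoms, the map that exchanges them is non-singular, so the group acts nontrivially on the countable set of atoms.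

Section~\ref{sec:basic} collects the cut-and-paste tools. Section~\ref{sec:model} shows the main idea of Theorem~\ref{thm:main} on a density with two values. Section~\ref{sec:diffuse} develops the notion needed to pass to arbitrary densities, and Section~\ref{sec:proof} proves Theorem~\ref{thm:main}. Sections~\ref{sec:simple}, \ref{sec:minimal} and \ref{sec:consequences} prove Theorem~\ref{thm:second}; of these only the last uses Theorem~\ref{thm:main}.

\section{Densities, supports and neighborhoods of the identity}\label{sec:basic}

All sets and maps are measurable, and all statements about them hold up to null sets. We write $[a,b]=aba^{-1}b^{-1}$. A \emph{density} is a function $f>0$ on $X$ with $\int f\,d\mu=1$; each $\rho(T)$ is a density. Since $(ST)_*\mu=S_*(\rho(T)\mu)$, we have the cocycle identity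
\begin{equation}\label{eq:cocycle}
\rho(ST)=\rho(S)\cdot\bigl(\rho(T)\circ S^{-1}\bigr).
\end{equation}
Also $\rho(S)=\rho(T)$ means $S_*\mu=T_*\mu$, that is, $S^{-1}T\in\operatorname{Aut}(X,\mu)$. For $A\subseteq X$ let
\[
G_A=\{T\in G:\ T=\mathrm{id}\text{ on }X\setminus A\}.
\]
This is a subgroup, its elements preserve $A$, and $TG_AT^{-1}=G_{TA}$. If $X=\bigsqcup_iA_i=\bigsqcup_iB_i$ are countable partitions and $T_i:A_i\to B_i$ are non-singular bijections, their union is an element of $G$, since a set is null when it meets each piece in a null set. In particular, for disjoint sets $A_i$ and $t_i\in G_{A_i}$, the infinite product $\prod_it_i$ makes sense in $G$.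

We use the isomorphism theorem for measure spaces: \emph{two standard atomless measure spaces of the same finite positive mass are isomorphic}, that is, there is a measure-preserving bijection between them, up to null sets. A nonnull subset of $X$ with a measure $f\mu$, where $f>0$ is integrable, is such a space. Comparison with an interval shows that a set of measure $a$ has subsets of every measure in $[0,a]$ and, if $a>0$, is a union of infinitely many disjoint nonnull sets.

\begin{lemma}\label{lem:cut}
\begin{enumerate}
\item[(a)] Any two nonnull sets $A,B\subseteq X$ are related by a non-singular bijection $A\to B$.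
\item[(b)] If the densities $f_1,f_2$ agree off $D$, there is $S\in G_D$ with $S_*(f_1\mu)=f_2\mu$. In particular, every density is $\rho(T)$ for some $T\in G$.
\item[(c)] If $\mu(D\setminus C)\le\mu(C\setminus D)$, there are a set $E$ with $\mu(E)=2\mu(D\setminus C)$ and $q\in\operatorname{Aut}(X,\mu)\cap G_E$ with $q^2=1$ and $qD\subseteq C$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Take an isomorphism between the normalized restrictions of $\mu$ to $A$ and to $B$.

(b) If $D$ is null take $S=1$. Otherwise $\int_Df_1\,d\mu=\int_Df_2\,d\mu>0$, because both functions have integral $1$ and agree off $D$. Let $S$ be an isomorphism $(D,f_1\mu)\to(D,f_2\mu)$, extended by the identity. It is non-singular because $f_1\mu$ and $f_2\mu$ are equivalent to $\mu$. For the last claim take $D=X$ and $f_1=1$.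

(c) Choose $F\subseteq C\setminus D$ with $\mu(F)=\mu(D\setminus C)$ and a measure-preserving bijection $j:D\setminus C\to F$. Let $q=j$ on $D\setminus C$, $q=j^{-1}$ on $F$, and $q=\mathrm{id}$ off $E=F\cup(D\setminus C)$. Then $q$ fixes $D\cap C$ pointwise and maps $D\setminus C$ into $C$.
\end{proof}

The next lemma separates the two things that the strong topology measures: how much $T$ changes the measure, and how much it moves given sets. For a finite family $\mathcal P$ of subsets of $X$ and $\varepsilon>0$ put
\[
U(\mathcal P,\varepsilon)=\{T\in G:\ \|\rho(T)-1\|_1<\varepsilon\text{ and }\mu(TP\triangle P)<\varepsilon\text{ for all }P\in\mathcal P\}.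
\]

\begin{lemma}\label{lem:nbhd}
The sets $U(\mathcal P,\varepsilon)$ are neighborhoods of $1$ and form a neighborhood base at $1$ for the strong topology. For every strong neighborhood $U$ of $1$ there is $c>0$ such that $G_D\subseteq U$ whenever $\mu(D)\le c$.
\end{lemma}

\begin{proof}
Simple functions are dense in $L^1$ and the maps $\iota(T)$ are linear isometries, so the sets $\{T:\|\iota(T)1_P-1_P\|_1<\eta\text{ for }P\in\mathcal P\}$, with $\mathcal P$ finite and $\eta>0$, form a base at $1$. From $\iota(T)1_P=1_{TP}\,\rho(T)$ we get $\iota(T)1_P-1_P=1_{TP}(\rho(T)-1)+(1_{TP}-1_P)$, hence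
\[
\bigl|\,\|\iota(T)1_P-1_P\|_1-\mu(TP\triangle P)\,\bigr|\le\|\rho(T)-1\|_1=\|\iota(T)1_X-1_X\|_1 .
\]
So $U(\mathcal P,\eta/2)$ lies in the basic set for $(\mathcal P,\eta)$, and $U(\mathcal P,\varepsilon)$ contains the basic set for $(\mathcal P\cup\{X\},\varepsilon/2)$. If $T\in G_D$, then $TP\triangle P\subseteq D$, and $\rho(T)=1$ off $D$ with $\int_D\rho(T)\,d\mu=\mu(T^{-1}D)=\mu(D)$, so $\|\rho(T)-1\|_1\le2\mu(D)$. Thus $G_D\subseteq U(\mathcal P,\varepsilon)$ when $\mu(D)\le\varepsilon/3$.
\end{proof}

Applied to any standard atomless probability measure $\nu$ on $X$ and restricted to maps of density $1$, the lemma says that the sets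
\[
O_\nu(\mathcal P,\varepsilon)=\{R\in\operatorname{Aut}(X,\nu):\ \nu(RP\triangle P)<\varepsilon\text{ for all }P\in\mathcal P\}
\]
form a neighborhood base at $1$ for the weak topology of $\operatorname{Aut}(X,\nu)$.

Twice below an argument will produce only commutators. This costs nothing, because a map with some free room next to its support is a commutator.

\begin{lemma}\label{lem:swindle}
Let $C\subseteq B$ with $C$ and $B\setminus C$ nonnull. Every $t\in G_C$ is a commutator of two elements of $G_B$.
\end{lemma}

\begin{proof}
Partition $B=\bigsqcup_{i\in\mathbb Z}C_i$ into nonnull sets with $C_0=C$. By Lemma~\ref{lem:cut}(a) there is $s\in G_B$ with $sC_i=C_{i+1}$ for all $i$. The maps $s^its^{-i}\in G_{C_i}$ have disjoint supports, so $\hat t=\prod_{i\ge0}s^its^{-i}$ lies in $G_B$. Conjugation by $s$ shifts the product: $s\hat ts^{-1}=\prod_{i\ge1}s^its^{-i}$. Therefore $[\hat t,s]=\hat t\,(s\hat ts^{-1})^{-1}=t$.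
\end{proof}

Here non-singular maps are more flexible than measure-preserving ones: $\mu(C_i)\to0$, so $s$ cannot preserve $\mu$.

\section{Two measures on the square}\label{sec:model}

Theorem~\ref{thm:BBM} controls a homomorphism on $\operatorname{Aut}(X,\mu)$, where all densities equal $1$. But it applies as well to every probability measure $\nu$ equivalent to $\mu$. The group $\operatorname{Aut}(X,\nu)$ is again a subgroup of $G$, and its elements do change $\mu$. We choose the pair $(\mu,\nu)$ so that the densities of these elements are easy to read.

By the isomorphism theorem we may assume, from here to the end of Section~\ref{sec:proof}, that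
\[
X=[0,1)^2\text{ with coordinates }(u,z),\qquad d\mu=\kappa e^{-u}\,du\,dz,\qquad \kappa=\frac e{e-1},
\]
and we let $\nu$ be Lebesgue measure on $X$. Densities $\rho(T)$ are always taken with respect to $\mu$. For $R\in\operatorname{Aut}(X,\nu)$ we have $R_*\mu=R_*(\kappa e^{-u}\nu)=\kappa e^{-u\circ R^{-1}}\nu=e^{u-u\circ R^{-1}}\mu$, that is,
\begin{equation}\label{eq:shift}
\log\rho(R)=u-u\circ R^{-1}.
\end{equation}
So $\log\rho(R)(x)$ is the horizontal displacement of the point that arrives at $x$. This is the reason for the exponential weight: a shift by $s$ produces the value $s$, wherever it takes place. From $\frac1{e-1}\nu\le\mu\le\kappa\nu$ we get $\mu(RE)\le\kappa\nu(RE)=\kappa\nu(E)\le\kappa(e-1)\mu(E)$, so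
\begin{equation}\label{eq:expand}
\mu(RE)\le e\,\mu(E)\qquad\text{for }R\in\operatorname{Aut}(X,\nu)\text{ and }E\subseteq X.
\end{equation}

A horizontal shift must wrap around. For $0<s<1$ the map $(u,z)\mapsto(u+s\bmod1,z)$ has $\log\rho=s$ where $u\ge s$, but $\log\rho=s-1$ on the strip $u<s$; the strip makes up for the excess, since a density cannot exceed $1$ everywhere. For small shifts the strip is thin, and it can be repaired by a map of small support.

\begin{example}\label{ex:two}
Let $0<\beta<\frac12$ and let $f$ be a density equal to $e^{s_1}$ on a set $E$ and to $e^{s_2}$ off $E$, with $|s_1|,|s_2|\le\beta$. We build a map with density $f$ in three moves. Let $X^\circ=[\beta,1-\beta)\times[0,1)$ and $p=\mu(E\cap X^\circ)/\mu(X^\circ)$.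

\emph{Shift.} Let $s(z)=s_1$ for $z<p$ and $s(z)=s_2$ for $z\ge p$, and let $R(u,z)=(u+s(z)\bmod1,z)$. Then $R$ preserves $\nu$. For $(u,z)\in X^\circ$ the number $u-s(z)$ lies in $[0,1)$, so $\rho(R)=e^{s(z)}$ on $X^\circ$ by \eqref{eq:shift}. The right values now occur in the right proportions but in the wrong places.

\emph{Rearrange.} Since $\mu$ is a product measure with $z$ uniform, $X^\circ\cap\{z<p\}$ has measure $p\mu(X^\circ)=\mu(E\cap X^\circ)$. So some $Q\in\operatorname{Aut}(X,\mu)$ preserves $X^\circ$ and maps $X^\circ\cap\{z<p\}$ onto $E\cap X^\circ$. By \eqref{eq:cocycle}, $\rho(QR)=\rho(R)\circ Q^{-1}=f$ on $X^\circ$.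

\emph{Repair.} Let $D=X\setminus X^\circ$, so $\mu(D)\le2\kappa\beta$. Lemma~\ref{lem:cut}(b) gives $S_0\in G_D$ that sends $\rho(QR)\mu$ to $f\mu$. Then $\rho(S_0QR)=f$.
\end{example}

Three things separate this example from a proof of Theorem~\ref{thm:main}. First, Theorem~\ref{thm:BBM} controls only the elements of $\operatorname{Aut}(X,\mu)$ and $\operatorname{Aut}(X,\nu)$ near the identity, while $Q$ may move points far; we will run the construction inside each square of a fine grid. Second, the repair map $S_0$ preserves neither measure; the groups $G_D$ with $D$ small need an algebraic argument of their own. Third, the function $s(z)$ is constant along horizontal segments, and $Q$ only rearranges it. A function $\log f$ that is injective cannot arise in this way on a nonnull set, and such densities exist arbitrarily close to $1$: identify $(X,\mu)$ with the unit interval and take $f(x)=1+\eta(x-\frac12)$ with $\eta$ small. The next section describes the functions that do arise, and shows that every bounded function is a sum of two of them. By \eqref{eq:cocycle}, a sum of two logarithms corresponds to a product of two maps.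

\section{Diffuse functions}\label{sec:diffuse}

Let $(Y,m)$ be a standard atomless measure space of finite positive mass and $v:Y\to\mathbb R$ a measurable function. Recall the disintegration theorem: there are probability measures $m_t$ on $Y$ ($t\in\mathbb R$), with $t\mapsto m_t(A)$ measurable for each $A$, such that $m_t$ is concentrated on $v^{-1}(t)$ for $v_*m$-almost every $t$ and $m=\int m_t\,d(v_*m)(t)$; the family $(m_t)$ is unique up to a $v_*m$-null set of $t$.

\begin{definition}
The function $v$ is \emph{diffuse} on $(Y,m)$ if $m_t$ is atomless for $v_*m$-almost every $t$.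
\end{definition}

A constant function is diffuse, since then the only conditional measure is the normalization of $m$. An injective function is not, since then each $m_t$ is a point mass. Diffuse means that the value of $v$ leaves a continuum of randomness in the point. Probabilistic words (law, independent) refer to the normalization of $m$.

\begin{lemma}\label{lem:diffuse}
\begin{enumerate}
\item[(a)] If $v$ is diffuse for $m$ and $m'=hm$ is a nonzero finite measure, $h\ge0$, then $v$ is diffuse for $m'$. In particular, diffuseness depends only on the class of $m$ and passes to restrictions to nonnull subsets.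
\item[(b)] If $Y=\bigsqcup_jY_j$ is a countable partition into nonnull sets and each $v|_{Y_j}$ is diffuse, then $v$ is diffuse.
\item[(c)] If $v$ is diffuse, so are $av+b$ for real $a\ne0$ and $b$, and $v\circ T$ for every non-singular bijection $T$ of $(Y,m)$.
\item[(d)] If $y$ is a map from $Y$ to a standard Borel space, independent of $v$ and with atomless law, then $v$ is diffuse.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $H(t)=\int h\,dm_t$. For bounded $\phi$ we have $\int\phi\,dm'=\int\bigl(\int\phi h\,dm_t\bigr)d(v_*m)(t)$. Taking $\phi$ to be a function of $v$ gives $v_*m'=H\cdot v_*m$, and then uniqueness gives $m'_t=hm_t/H(t)$ for almost every $t$ with $H(t)>0$. A measure absolutely continuous with respect to an atomless measure is atomless.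

(b) Apply this formula to $h=1_{Y_j}$: for $v_*m$-almost every $t$ with $m_t(Y_j)>0$, the restriction of $m_t$ to $Y_j$ is a multiple of a conditional measure of $v|_{Y_j}$, hence atomless. So for almost every $t$ no $Y_j$ contains an atom of $m_t$.

(c) The function $av+b$ has the same conditional measures as $v$, indexed by $at+b$ in place of $t$. The bijection $T$ carries the conditional measures of $v\circ T$ for $m$ to those of $v$ for $T_*m$, and $v$ is diffuse for $T_*m$ by (a).

(d) Let $\lambda$ be the law of $y$. For measurable $I\subseteq\mathbb R$ and $E$ in the target of $y$, independence gives $\int_Im_t(y^{-1}E)\,d(v_*m)(t)=\lambda(E)\,v_*m(I)$. So $m_t(y^{-1}E)=\lambda(E)$ for almost every $t$. Letting $E$ run through a countable generating algebra, we get $y_*m_t=\lambda$ for almost every $t$. An atom $x$ of $m_t$ would make $y(x)$ an atom of $\lambda$.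
\end{proof}

The step ``rearrange'' of Example~\ref{ex:two} used that two functions with two values and the same law differ by a measure-preserving bijection. For general functions this is false: on the unit square, the function $u$ has the same law as an injective function with uniform law. For diffuse functions it is true.

\begin{lemma}[Rokhlin]\label{lem:rokhlin}
Let $v_i$ be diffuse on $(Y_i,m_i)$ for $i=1,2$, with $(v_1)_*m_1=(v_2)_*m_2$. There is a measure-preserving bijection $Q:Y_1\to Y_2$ with $v_2\circ Q=v_1$.
\end{lemma}

\begin{proof}
It suffices to show that a diffuse $v$ on $(Y,m)$ admits an isomorphism $\Phi:(Y,m)\to(\mathbb R\times[0,1],v_*m\otimes\mathrm{Leb})$ whose first coordinate is $v$; then $Q=\Phi_2^{-1}\Phi_1$. We may take $Y=[0,1]$ with its Borel sets. Let $F_t(x)=m_t([0,x])$ and $\Phi(x)=(v(x),F_{v(x)}(x))$. The function $F_t(x)$ is measurable in $t$ and right-continuous in $x$, hence jointly measurable. When $m_t$ is atomless, $F_t$ is continuous and nondecreasing from $0$ to $1$, so $\{F_t\le a\}$ is an interval $[0,x_a]$ with $F_t(x_a)=a$, and it has $m_t$-measure $a$. Integrating over $t\in I$ gives $m(\Phi^{-1}(I\times[0,a]))=a\,v_*m(I)$,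 so $\Phi$ preserves measure.

Let $N$ be the set of $x$ for which some rational $q\ne x$ has $F_{v(x)}(q)=F_{v(x)}(x)$. A point of $N\cap v^{-1}(t)$ lies in a nondegenerate interval on which $F_t$ is constant. The maximal such intervals are countably many and $m_t$-null when $m_t$ is atomless, so $m(N)=0$. If $x<x'$ and $\Phi(x)=\Phi(x')$, then $F_{v(x)}$ is constant on $[x,x']$ and $x\in N$. So $\Phi$ is injective off $N$. An injective Borel map between standard Borel spaces has Borel image and Borel inverse (Lusin--Souslin), and the image is conull because $\Phi$ preserves measure.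
\end{proof}

It remains to split an arbitrary bounded function into two diffuse ones. The hardest-looking case, an injective function, shows the way.

\begin{example}\label{ex:digits}
Let $v(x)=x$ on $[0,1)$ with Lebesgue measure, and write $x=\sum_k2^{-k}d_k$ in binary. The digits $d_k$ are independent fair coins. Put $v_1=\sum_{k\text{ odd}}2^{-k}d_k$ and $v_2=\sum_{k\text{ even}}2^{-k}d_k$. Then $v=v_1+v_2$. The function $v_1$ is independent of the sequence of even digits, whose law is atomless, so $v_1$ is diffuse by Lemma~\ref{lem:diffuse}(d); exchanging odd and even, so is $v_2$.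
\end{example}

For general $v$ the digits are neither uniform nor independent, so we create the independence. If an integer $a$ is uniform modulo $M$ and independent of an integer $d$, then $a-d$ is also uniform modulo $M$, whatever the law of $d$. So we choose the ``digits'' $a_k$ of the first summand at random, in a range $M_k$ much larger than the base. The residues of $a_k-d_k$ are then independent of the past, and a borrow occurs so rarely that it can be ignored at the price of a countable partition.

\begin{lemma}\label{lem:split}
Let $(Y,m)$ be a standard atomless probability space, $r>0$, and $v:Y\to[-r,r]$ measurable. Then $v=v_1+v_2$ with $v_1,v_2$ diffuse and $|v_1|,|v_2|\le3r$.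
\end{lemma}

\begin{proof}
We show: \emph{for every $v:Y\to[0,1)$ there is $w:Y\to[0,\frac23]$ with $w$ and $w-v$ diffuse.} This suffices. Apply it to $v'=(v+r)/3r$ and put $v_1=3rw\in[0,2r]$ and $v_2=v-3rw=-3r(w-v')-r$; both are diffuse by Lemma~\ref{lem:diffuse}(c), and $|v_2|\le r+2r$.

Write $v=\sum_{k\ge1}4^{-k}d_k$ with $d_k=\lfloor4^kv\rfloor-4\lfloor4^{k-1}v\rfloor\in\{0,1,2,3\}$. We define functions $y_k:Y\to\{0,1\}$ and $a_k:Y\to\{0,1,\dots,2^k-1\}$ recursively. Let $\mathcal F_k$ be the finite partition of $Y$ generated by $d_1,\dots,d_k$, $y_1,\dots,y_{k-1}$, $a_1,\dots,a_{k-1}$. Cut each cell of $\mathcal F_k$ into two parts of equal measure and let $y_k$ be $0$ on one and $1$ on the other; call the new partition $\mathcal G_k$. Cut each cell of $\mathcal G_k$ into $2^k$ parts of equal measure and let $a_k$ number them. Thus $y_k$ is uniform and independent of $\mathcal F_k$, and $a_k$ is uniform and independent of $\mathcal G_k$. Let $y=(y_k)_k$, a sequence of independent fair coins, whose law on $\{0,1\}^{\mathbb N}$ is atomless, and let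
\[
w=\sum_{k\ge1}4^{-k}a_k,\qquad 0\le w\le\sum_{k\ge1}4^{-k}(2^k-1)=1-\tfrac13=\tfrac23 .
\]

\emph{$w$ is diffuse.} In the sequence $y_1,a_1,y_2,a_2,\dots$ each term is independent of the tuple of all earlier terms, so the sequence is independent. Hence $y$ is independent of $(a_k)_k$ and of $w$, and Lemma~\ref{lem:diffuse}(d) applies.

\emph{$w-v$ is diffuse.} Divide with remainder: $a_k-d_k=\varrho_k-2^kc_k$ with $\varrho_k\in\{0,\dots,2^k-1\}$ and $c_k\in\mathbb Z$. On each cell of $\mathcal G_k$ the digit $d_k$ is constant, so $\varrho_k$ is $a_k$ followed by a cyclic permutation of the residues; thus $\varrho_k$ is uniform on each cell, that is, independent of $\mathcal G_k$. The partition $\mathcal F_k$ determines $y_j$ and $\varrho_j$ for $j<k$, and $\mathcal G_k$ determines these and $y_k$. So in the sequence $y_1,\varrho_1,y_2,\varrho_2,\dots$ each term is again independent of the earlier ones, and $w'=\sum_k4^{-k}\varrho_k$ is independent of $y$, hence diffuse.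

If $a_k\ge d_k$, then $0\le a_k-d_k<2^k$ and $c_k=0$. So $c_k\ne0$ forces $a_k\in\{0,1,2\}$, an event of measure at most $3\cdot2^{-k}$. By the Borel--Cantelli lemma, almost surely only finitely many $c_k$ are nonzero, so $\gamma=\sum_k2^{-k}c_k$ takes countably many values off a null set. Now
\[
w-v=\sum_k4^{-k}(a_k-d_k)=w'-\gamma .
\]
On each nonnull level set of $\gamma$ the function $w-v$ is $w'$ minus a constant, which is diffuse there by Lemma~\ref{lem:diffuse}(a) and (c). By Lemma~\ref{lem:diffuse}(b), $w-v$ is diffuse.
\end{proof}

The range $2^k$ balances two needs: $\sum_k4^{-k}M_k$ must be small for $w$ to be small, and $\sum_k1/M_k$ must converge for Borel--Cantelli.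

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $\pi:G\to H$ be a homomorphism to a separable topological group and $V_0$ a neighborhood of $1_H$. Choose an open symmetric $V\ni1_H$ with $V^{15}\subseteq V_0$ and put
\[
W=\pi^{-1}(V),\qquad\text{so that }1\in W=W^{-1}.
\]
We show that $W^{15}$ contains a strong neighborhood $U$ of $1$. Then $\pi(TU)\subseteq\pi(T)V_0$ for all $T\in G$, and since $V_0$ is arbitrary, $\pi$ is continuous.

\subsection{A nonnull set on which everything is controlled}

At first we know nothing topological about $W$. Separability of $H$ gives one piece of information: $W$ is large in a purely algebraic sense.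

\begin{lemma}\label{lem:cover}
There are $g_1,g_2,\ldots\in G$ with $G=\bigcup_ng_nW$.
\end{lemma}

\begin{proof}
Let $V'\ni 1_H$ be open and symmetric with $V'V'\subseteq V$, and let $\{h_n\}$ be dense in $H$. If $h_nV'$ meets $\pi(G)$, choose $g_n$ with $\pi(g_n)\in h_nV'$; otherwise put $g_n=1$. Given $g\in G$, the open set $\pi(g)V'$ contains some $h_n$. Then $\pi(g)\in h_nV'$, so $\pi(g_n)\in h_nV'$ as well, and $\pi(g_n^{-1}g)\in V'h_n^{-1}h_nV'\subseteq V$.
\end{proof}

Since $G$ contains infinite products of the groups $G_A$, a diagonal argument defeats the countably many translates one at a time, unless $W^2$ already does everything on one of the factors.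

\begin{lemma}\label{lem:diag}
Let $(A_n)_{n\ge1}$ be disjoint nonnull sets and $\Pi=\{\prod_nt_n:t_n\in G_{A_n}\}\le G$. There is $n$ such that every $g\in G_{A_n}$ agrees on $A_n$ with some element of $W^2\cap\Pi$.
\end{lemma}

\begin{proof}
We first find $n$ such that every $g\in G_{A_n}$ agrees on $A_n$ with some $h_g\in g_nW\cap\Pi$. If there is no such $n$, choose for each $n$ an element $t_n\in G_{A_n}$ that agrees on $A_n$ with no element of $g_nW\cap\Pi$. The product $t=\prod_nt_n\in\Pi$ lies in some $g_nW$ by Lemma~\ref{lem:cover} and agrees with $t_n$ on $A_n$, a contradiction. For this $n$, the element $h_1$ is the identity on $A_n$, so $h_1^{-1}h_g$ agrees with $g$ on $A_n$, and $h_1^{-1}h_g\in W^{-1}g_n^{-1}g_nW\cap\Pi=W^2\cap\Pi$.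
\end{proof}

The elements given by this lemma are unknown outside $A_n$. A commutator of two maps that preserve a set is trivial on that set as soon as one of them is. So we use the lemma twice, in such a way that the unknown parts of the two maps lie in disjoint regions.

\begin{proposition}\label{prop:C}
There is a nonnull set $C$ with $G_C\subseteq W^8$.
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:diag} to a partition of $X$ into infinitely many nonnull sets, and let $A$ be the piece it provides. Apply it again to a partition of $A$ into infinitely many nonnull sets, and let $B\subseteq A$ be the piece it provides. Let $g,g'\in G_B$. Since $g\in G_A$, there is $h\in W^2$ that preserves $A$ and agrees with $g$ on $A$; so $h=g$ on $B$ and $h=\mathrm{id}$ on $A\setminus B$. There is also $h'\in W^2\cap G_A$ that preserves $B$ and agrees with $g'$ on $B$. Both $h$ and $h'$ preserve the three sets $X\setminus A$, $A\setminus B$ and $B$. On the first $h'$ is the identity, on the second $h$ is the identity, and on the third $[h,h']=[g,g']$. Hence $[g,g']=[h,h']\in W^8$. Take $C\subseteq B$ with $0<\mu(C)<\mu(B)$ and apply Lemma~\ref{lem:swindle}.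
\end{proof}

\subsection{Small supports and the grid}

Recall that $X=[0,1)^2$ carries the measures $\mu$ and $\nu$ of Section~\ref{sec:model}. By Theorem~\ref{thm:BBM}, the restrictions of $\pi$ to $\operatorname{Aut}(X,\mu)$ and to $\operatorname{Aut}(X,\nu)$ are continuous for the respective weak topologies; this is the second and last use of the separability of $H$. So $W$ contains a basic neighborhood of $1$ in each group. Taking the union of the two families of sets and the smaller radius, we obtain a finite family $\mathcal P$ and $0<\varepsilon<1$ with
\begin{equation}\label{eq:O}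
O_\mu(\mathcal P,\varepsilon)\subseteq W\qquad\text{and}\qquad O_\nu(\mathcal P,\varepsilon)\subseteq W .
\end{equation}
The set $C$ of Proposition~\ref{prop:C} is one particular set. Conjugating by elements of $W$ spreads its property to all small sets. Let
\[
c=\min\bigl(\mu(C)/2,\ \varepsilon/4\bigr).
\]

\begin{lemma}\label{lem:small}
If $\mu(D)\le c$, then $G_D\subseteq W^{10}$.
\end{lemma}

\begin{proof}
We have $\mu(D\setminus C)\le c\le\mu(C)-c\le\mu(C\setminus D)$. Lemma~\ref{lem:cut}(c) gives $q\in\operatorname{Aut}(X,\mu)\cap G_E$ with $qD\subseteq C$ and $\mu(E)\le2c<\varepsilon$. Since $qP\triangle P\subseteq E$ for all $P$, we have $q\in W$ by \eqref{eq:O}. So $G_D=q^{-1}G_{qD}\,q\subseteq WW^8W$.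
\end{proof}

Next we need a supply of elements of $W$ with large support. Finite unions of dyadic squares form an algebra that generates the Borel sets, so they approximate every set in measure. Hence there is $n$ such that, for the partition $\mathcal B$ of $X$ into $n^2$ half-open squares of side $\ell=1/n$, each $P\in\mathcal P$ has a union $\hat P$ of squares with
\[
\mu(P\triangle\hat P)\le\varepsilon/40,\qquad\text{and so}\qquad\nu(P\triangle\hat P)\le(e-1)\varepsilon/40\le\varepsilon/20 .
\]
Call an element of $G$ \emph{local} if it preserves every square of $\mathcal B$.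

\begin{lemma}\label{lem:local}
Every local element of $\operatorname{Aut}(X,\mu)$ or of $\operatorname{Aut}(X,\nu)$ lies in $W$.
\end{lemma}

\begin{proof}
If $T$ is local, then $T\hat P=\hat P$, so $TP\triangle P\subseteq T(P\triangle\hat P)\cup(P\triangle\hat P)$. If $T$ preserves $\mu$ or $\nu$, this set has measure at most $\varepsilon/20$ or $\varepsilon/10$ for that measure. Apply \eqref{eq:O}.
\end{proof}

Shifting inside each square creates a wrap-around strip in each column of the grid, so the total width of the strips grows with $n$. The size of the shifts is therefore chosen after the grid. Fix $\beta$ with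
\[
0<\beta<\ell/2,\qquad 2(1+e)\kappa\beta n\le c/2 .
\]
For a square $B=[a,a+\ell)\times[b,b+\ell)$ of $\mathcal B$ let $B^\circ=[a+\beta,a+\ell-\beta)\times[b,b+\ell)$, and let $D_0=\bigcup_B(B\setminus B^\circ)$. Then
\begin{equation}\label{eq:D0}
\mu(D_0)\le\kappa\nu(D_0)=\kappa\,n^2\cdot2\beta\ell=2\kappa\beta n .
\end{equation}

\subsection{Realizing a density}

We repeat the moves ``shift'' and ``rearrange'' of Example~\ref{ex:two} in each square, with Lemma~\ref{lem:rokhlin} as the rearranging tool.

\begin{lemma}\label{lem:one}
Let $v:X\to[-\beta,\beta]$ be diffuse. There are local elements $Q\in\operatorname{Aut}(X,\mu)$ and $R\in\operatorname{Aut}(X,\nu)$ with $\log\rho(QR)=v$ off $D_0$.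
\end{lemma}

\begin{proof}
We define $Q$ and $R$ on each square $B=[a,a+\ell)\times[b,b+\ell)$. Let $\lambda_B$ be the law of $v$ under the normalized restriction of $\mu$ to $B^\circ$. The quantile function $\tau\mapsto\inf\{x:\lambda_B((-\infty,x])\ge\tau\}$, $0<\tau<1$, has law $\lambda_B$ under Lebesgue measure; rescaling its argument gives $s_B:[b,b+\ell)\to[-\beta,\beta]$ with law $\lambda_B$ under normalized Lebesgue measure. Define $R$ on $B$ by
\[
R(u,z)=\bigl(a+((u-a+s_B(z))\bmod\ell),\ z\bigr).
\]
On each horizontal segment of $B$ this is a rotation, so $R$ preserves $B$ and $\nu$. For $(u,z)\in B^\circ$ we have $0\le u-a-s_B(z)<\ell$, because $|s_B|\le\beta$; so $R^{-1}(u,z)=(u-s_B(z),z)$, and \eqref{eq:shift} gives $\log\rho(R)=s_B(z)$ on $B^\circ$.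

The normalized restriction of $\mu$ to $B^\circ$ is a product measure for which $z$ is uniform and $u$ has atomless law. So on $B^\circ$ the function $\log\rho(R)$ has law $\lambda_B$, and it is diffuse by Lemma~\ref{lem:diffuse}(d) with $y=u$. The restriction of $v$ to $B^\circ$ has law $\lambda_B$ and is diffuse by Lemma~\ref{lem:diffuse}(a). Lemma~\ref{lem:rokhlin} gives a $\mu$-preserving bijection $Q$ of $B^\circ$ with $v\circ Q=\log\rho(R)$. Let $Q$ be the identity on $D_0$. By \eqref{eq:cocycle}, $\log\rho(QR)=\log\rho(R)\circ Q^{-1}=v$ on each $B^\circ$.
\end{proof}

Now let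
\[
r=\beta/3,\qquad \delta=\min\Bigl(\frac c2\,(1-e^{-r}),\ \frac\varepsilon8\Bigr).
\]
A density close to $1$ in $L^1$ need not have bounded logarithm, but its logarithm is small off a small set, and that set can be added to the region to be repaired.

\begin{lemma}\label{lem:density}
Let $f$ be a density with $\|f-1\|_1<\delta$. There is $S\in W^{14}$ with $\rho(S)=f$ and $\mu(SP\triangle P)<\varepsilon/2$ for all $P\in\mathcal P$.
\end{lemma}

\begin{proof}
Let $Z=\{|\log f|>r\}$. On $Z$ either $1-f>1-e^{-r}$ or $f-1>e^r-1\ge1-e^{-r}$, so Markov's inequality gives $\mu(Z)\le\delta/(1-e^{-r})\le c/2$. Let $\bar v=\log f$ off $Z$ and $\bar v=0$ on $Z$. By Lemma~\ref{lem:split}, $\bar v=v_1+v_2$ with $v_1,v_2$ diffuse and bounded by $3r=\beta$.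

Lemma~\ref{lem:one} gives $g=QR$ with $\log\rho(g)=v_2$ off $D_0$. In the identity \eqref{eq:cocycle} for a product $gg'$, the density of $g'$ is composed with $g^{-1}$, so $g'$ should realize $v_1\circ g$. This function is bounded by $\beta$ and diffuse by Lemma~\ref{lem:diffuse}(c), so Lemma~\ref{lem:one} gives $g'=Q'R'$ with $\log\rho(g')=v_1\circ g$ off $D_0$. Then
\[
\log\rho(gg')=\log\rho(g)+\log\rho(g')\circ g^{-1}=v_2+v_1=\bar v\qquad\text{off }D_0\cup gD_0,
\]
and $\rho(gg')=f$ off $D=D_0\cup gD_0\cup Z$. By \eqref{eq:expand}, $\mu(gD_0)=\mu(RD_0)\le e\mu(D_0)$, so \eqref{eq:D0} and the choice of $\beta$ give $\mu(D)\le2(1+e)\kappa\beta n+c/2\le c$.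

Lemma~\ref{lem:cut}(b) gives $S_0\in G_D$ with $(S_0)_*(\rho(gg')\mu)=f\mu$. Put $S=S_0gg'$. Then $\rho(S)=f$, and $S=S_0QRQ'R'\in W^{10}W^4$ by Lemmas~\ref{lem:small} and \ref{lem:local}.

Let $P\in\mathcal P$ and $E=gg'P$. Then $SP\triangle E=S_0E\triangle E\subseteq D$. Since $gg'$ is local, $E\triangle P\subseteq gg'(P\triangle\hat P)\cup(P\triangle\hat P)$. The maps $Q,Q'$ preserve $\mu$, and $R,R'$ multiply it by at most $e$, by \eqref{eq:expand}. Therefore
\[
\mu(SP\triangle P)\le c+(e^2+1)\frac\varepsilon{40}\le\frac\varepsilon4+(e^2+1)\frac\varepsilon{40}<\frac\varepsilon2,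
\]
because $e^2+1<10$.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:main}]
Let $U=U(\mathcal P,\delta)$, a strong neighborhood of $1$ by Lemma~\ref{lem:nbhd}. Let $T\in U$, put $f=\rho(T)$ and take $S$ from Lemma~\ref{lem:density}. Since $\rho(S)=\rho(T)$, the map $S^{-1}T$ preserves $\mu$. For $P\in\mathcal P$ we have $S^{-1}TP\triangle P=S^{-1}(TP\triangle SP)$, so
\begin{align*}
\mu(S^{-1}TP\triangle P)&=S_*\mu(TP\triangle SP)=\int_{TP\triangle SP}f\,d\mu\\
&\le\|f-1\|_1+\mu(TP\triangle P)+\mu(P\triangle SP)<\frac\varepsilon8+\frac\varepsilon8+\frac\varepsilon2<\varepsilon .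
\end{align*}
Thus $S^{-1}T\in O_\mu(\mathcal P,\varepsilon)\subseteq W$ and $T\in W^{14}W=W^{15}$.
\end{proof}

\section{Simplicity}\label{sec:simple}

The plan is to show that a nontrivial normal subgroup contains one group $G_C$, hence by conjugation all groups $G_E$ with $E$ not conull, and that these generate $G$.

\begin{lemma}\label{lem:displace}
For every $g\ne1$ in $G$ there is a nonnull set $A$ such that $gA\cap A=\emptyset$ and $A\cup gA$ is not conull.
\end{lemma}

\begin{proof}
Let $(E_j)$ be a countable family of Borel sets that separates points and is closed under complements. If $gx\ne x$, some $E_j$ contains $x$ and not $gx$. So the nonnull set $\{x:gx\ne x\}$ is covered by the sets $E_j\setminus g^{-1}E_j$, and one of them, $A_0$, is nonnull. It is contained in $E_j$, while $gA_0$ is disjoint from $E_j$; so $gA_0\cap A_0=\emptyset$. Take $A\subseteq A_0$ with $A$ and $A_0\setminus A$ nonnull. Then $A_0\setminus A$ is disjoint from $A\cup gA$.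
\end{proof}

\begin{proposition}\label{prop:simple}
The group $G$ is simple.
\end{proposition}

\begin{proof}
Let $N$ be a normal subgroup and $1\ne g\in N$. Choose $A$ for $g$ as in Lemma~\ref{lem:displace}, and let $h,k\in G_A$. The commutator $[h,g]=(hgh^{-1})g^{-1}$ lies in $N$. It also equals $hh'$ with $h'=gh^{-1}g^{-1}\in G_{gA}$, and $h'$ commutes with $k$ because their supports are disjoint. Hence $[hh',k]=hh'kh'^{-1}h^{-1}k^{-1}=[h,k]$, and this element lies in $N$ because $hh'$ does. By Lemma~\ref{lem:swindle}, $G_C\subseteq N$ for a set $C\subseteq A$ with $C$ and $A\setminus C$ nonnull.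

Let $E$ be nonnull and not conull. Lemma~\ref{lem:cut}(a), applied to $E,C$ and to their complements, gives $t\in G$ with $tE=C$. So $G_E=t^{-1}G_Ct\subseteq N$.

Finally let $1\ne g'\in G$ and choose $A'$ for $g'$ as in Lemma~\ref{lem:displace}. Let $j=g'$ on $A'$, $j=g'^{-1}$ on $g'A'$, and $j=\mathrm{id}$ elsewhere. Then $j\in G_{A'\cup g'A'}\subseteq N$, and $j^{-1}g'$ is the identity on $A'$, so $j^{-1}g'\in G_{X\setminus A'}\subseteq N$. Hence $g'\in N$, and $N=G$.
\end{proof}

\section{Minimality of the strong topology}\label{sec:minimal}

Let $\tau$ be a Hausdorff group topology on $G$ coarser than the strong topology. We must show that elements close to $1$ for $\tau$ are strongly close to $1$. As $G$ is not compact, such elements need not accumulate anywhere in $G$. We therefore place $G$ in a compact semigroup of operators, where they do accumulate, and identify the limits.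

\subsection{The unitary representation}

Let $\mathcal H=L^2(X,\mu)$, complex-valued, and $\mathsf k(T)\xi=\sqrt{\rho(T)}\;\xi\circ T^{-1}$. Each $\mathsf k(T)$ is an isometry, since $\int|\xi\circ T^{-1}|^2\,dT_*\mu=\int|\xi|^2\,d\mu$, and \eqref{eq:cocycle} gives $\mathsf k(ST)=\mathsf k(S)\mathsf k(T)$; so $\mathsf k$ is a homomorphism to the unitary group $U(\mathcal H)$. Recall that $x_i\to x$ in the strong operator topology (SOT) if $\|x_i\xi-x\xi\|\to0$ for all $\xi$, and in the weak operator topology (WOT) if $\langle x_i\xi,\zeta\rangle\to\langle x\xi,\zeta\rangle$ for all $\xi,\zeta$. We use these textbook facts. With the SOT, $U(\mathcal H)$ is a Hausdorff topological group. The unit ball $\mathcal K$ of $B(\mathcal H)$ is WOT-compact; the adjoint is WOT-continuous; multiplication is WOT-continuous in each variable separately. On $U(\mathcal H)$ the two topologies agree, because $\|x\xi-x_0\xi\|^2=2\|\xi\|^2-2\operatorname{Re}\langle x\xi,x_0\xi\rangle$ for unitary $x,x_0$.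

\begin{lemma}\label{lem:closed}
Let $H$ be a Hausdorff topological group and $L\le H$ a subgroup that is Polish in the induced topology. Then $L$ is closed in $H$.
\end{lemma}

\begin{proof}
A Polish group is complete in its two-sided uniformity: if $d$ is a compatible left-invariant metric on $L$, then $d'(a,b)=d(a,b)+d(a^{-1},b^{-1})$ is a complete compatible metric. Let $(l_i)$ be a net in $L$ converging to $h\in H$. Then $l_i^{-1}l_j\to1$ and $l_il_j^{-1}\to1$, so the net is $d'$-Cauchy and converges to some $l\in L$. Since $H$ is Hausdorff, $h=l$.
\end{proof}

\begin{lemma}\label{lem:koopman}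
The map $\mathsf k$ is a topological isomorphism of $G$, with the strong topology, onto a closed subgroup of $U(\mathcal H)$.
\end{lemma}

\begin{proof}
For $P\subseteq X$ put $\xi=\mathsf k(T)1_P$ and $\zeta=1_P$. These are nonnegative functions of norm at most $1$, with $\xi^2=\iota(T)1_P$ and $\zeta^2=1_P$. The inequality $|\sqrt a-\sqrt b|^2\le|a-b|$ and the Cauchy--Schwarz inequality $\|\xi^2-\zeta^2\|_1\le\|\xi-\zeta\|_2\|\xi+\zeta\|_2$ give
\[
\|\mathsf k(T)1_P-1_P\|_2^2\le\|\iota(T)1_P-1_P\|_1\le2\,\|\mathsf k(T)1_P-1_P\|_2 .
\]
Indicators span dense subspaces of $L^1$ and $L^2$, so the strong topology and the topology pulled back by $\mathsf k$ have the same neighborhoods of $1$. Both are group topologies, so they agree, and $\mathsf k$ is injective because the strong topology is Hausdorff. Since $G$ is Polish, Lemma~\ref{lem:closed} applies.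
\end{proof}

From now on we identify $G$ with $\mathsf k(G)\subseteq\mathcal K$; bars denote WOT-closures in $\mathcal K$.

\subsection{The semigroup of limits}

Let $\mathcal V$ be the family of symmetric $\tau$-neighborhoods of $1$; it is a base at $1$ and is closed under finite intersections. Each $V\in\mathcal V$ is also a strong neighborhood of $1$, and $\bigcap_{V\in\mathcal V}V^j=\{1\}$ for each $j\ge1$ because $\tau$ is a Hausdorff group topology. Put
\[
\Sigma=\bigcap_{V\in\mathcal V}\overline V .
\]
This is a WOT-compact set containing $1$. It is closed under adjoints, since $V^*=V^{-1}=V$. It is invariant under conjugation by $g\in G$, since conjugation permutes $\mathcal V$ and is a WOT-homeomorphism of $\mathcal K$. It is closed under products: for $a\in V$ separate continuity gives $a\overline V\subseteq\overline{V^2}$, and then for $b\in\overline V$ it gives $\overline Vb\subseteq\overline{V^2}$; and every member of $\mathcal V$ contains some $V^2$.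

Our goal is $\Sigma=\{1\}$. A compact semigroup of contractions closed under adjoints is best studied through its projections: any failure of an element to be unitary produces a projection other than $1$. If $a\in\Sigma$ is a positive operator, the spectral theorem shows that $a^j$ converges strongly to the projection onto $\ker(1-a)$, because $t^j\to1_{\{1\}}(t)$ pointwise and boundedly on $[0,1]$. Hence
\begin{equation}\label{eq:proj}
a\in\Sigma,\ a\ge0\quad\Longrightarrow\quad\text{the projection onto }\ker(1-a)\text{ lies in }\Sigma .
\end{equation}

\begin{lemma}\label{lem:least}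
The set $\Sigma$ has a least projection $p_0$, and $p_0\in\{0,1\}$.
\end{lemma}

\begin{proof}
Let $p,q\in\Sigma$ be projections. Then $pqp\in\Sigma$ is positive. If $pqp\xi=\xi$, then $p\xi=\xi$ and $\|\xi\|^2=\langle q\xi,\xi\rangle=\|q\xi\|^2$, so $q\xi=\xi$; conversely $p\xi=q\xi=\xi$ gives $pqp\xi=\xi$. By \eqref{eq:proj}, the projection onto the intersection of the ranges of $p$ and $q$ lies in $\Sigma$. So the projections of $\Sigma$ form a decreasing net. Such a net converges strongly to the projection $p_0$ onto the intersection of all the ranges, and $p_0\in\Sigma$ because $\Sigma$ is closed. Conjugation by $g\in G$ permutes the projections of $\Sigma$ and preserves their order, so it fixes $p_0$: the projection $p_0$ commutes with $G$.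

For $Q\in\operatorname{Aut}(X,\mu)$ we have $\mathsf k(Q)1=1$, so the function $\xi=p_01$ satisfies $\xi\circ Q^{-1}=\xi$. If $\xi$ were not constant, its real or imaginary part would be at most $a$ on a nonnull set and at least $b>a$ on another; shrinking the two sets to equal measure and exchanging them by some $Q$ gives a contradiction. So $p_01=\epsilon1$ for a scalar $\epsilon$, and $p_0^2=p_0$ gives $\epsilon\in\{0,1\}$. For $T\in G$,
\[
p_0\sqrt{\rho(T)}=p_0\mathsf k(T)1=\mathsf k(T)p_01=\epsilon\sqrt{\rho(T)} .
\]
By Lemma~\ref{lem:cut}(b), every unit vector $\zeta>0$ is of the form $\sqrt{\rho(T)}$. These vectors span a dense subspace, since a bounded $\zeta\ge0$ equals $(\zeta+1)-1$. Hence $p_0=\epsilon$.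
\end{proof}

The value $p_0=0$ has to be excluded by a real argument, because $0\in\overline G$. Indeed $|\langle\mathsf k(T)\xi,\zeta\rangle|\le\|\xi\|_\infty\|\zeta\|_\infty\int\sqrt{\rho(T)}\,d\mu$, and the density equal to $(1-\eta)/\eta$ on a set of measure $\eta$ and to $\eta/(1-\eta)$ elsewhere has $\int\sqrt f\,d\mu=2\sqrt{\eta(1-\eta)}$. A map $T$ with $\int\sqrt{\rho(T)}\,d\mu$ small carries almost all of $X$ into a small set. If such maps were $\tau$-close to $1$, they would conjugate large supports to small ones, and every element supported on half of the space would be $\tau$-close to $1$.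

\begin{lemma}\label{lem:zero}
$0\notin\Sigma$.
\end{lemma}

\begin{proof}
Suppose $0\in\Sigma$. Fix $A$ with $\mu(A)=\frac12$ and $1\ne g\in G_A$. Let $V\in\mathcal V$. By Lemma~\ref{lem:nbhd} there is $c>0$ with $G_D\subseteq V$ whenever $\mu(D)\le c$; here we use that $\tau$ is coarser than the strong topology. Let $\theta=\min(c/2,1/4)$. Since $0\in\overline V$, there is $T\in V$ with $\int\sqrt f\,d\mu=\langle\mathsf k(T)1,1\rangle<\theta$, where $f=\rho(T)$. Let $D=\{f>1\}$ and $E=T^{-1}D$. Since $1\le\sqrt f$ on $D$ and $f\le\sqrt f$ off $D$,
\[
\mu(D)\le\int_D\sqrt f\,d\mu\le\theta\le c,\qquad \mu(X\setminus E)=T_*\mu(X\setminus D)=\int_{X\setminus D}f\,d\mu\le\theta .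
\]
The first estimate gives $G_E=T^{-1}G_DT\subseteq V^3$. The second gives $\mu(A\setminus E)\le\theta\le\frac14\le\frac12-\theta\le\mu(E\setminus A)$. By Lemma~\ref{lem:cut}(c) there is $q\in G$ with $qA\subseteq E$, supported on a set of measure at most $2\theta\le c$; so $q\in V$. Then $qgq^{-1}\in G_{qA}\subseteq V^3$ and $g\in V^5$. As $V$ was arbitrary, $g\in\bigcap_VV^5=\{1\}$, a contradiction.
\end{proof}

\begin{proposition}\label{prop:minimal}
Every Hausdorff group topology $\tau$ on $G$ coarser than the strong topology is equal to it.
\end{proposition}

\begin{proof}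
By Lemmas~\ref{lem:least} and \ref{lem:zero}, the only projection in $\Sigma$ is $1$. Let $s\in\Sigma$. The positive operators $s^*s$ and $ss^*$ lie in $\Sigma$, so by \eqref{eq:proj} the kernels of $1-s^*s$ and $1-ss^*$ are all of $\mathcal H$: the operator $s$ is unitary. As WOT and SOT agree on $U(\mathcal H)$, it lies in the SOT-closure of each $V\in\mathcal V$. By Lemma~\ref{lem:koopman}, $s\in G$ and $s$ lies in the strong closure of each $V$. Since $sV$ is a strong neighborhood of $s$, it meets $V$, so $s\in V^2$. Hence $s\in\bigcap_VV^2=\{1\}$, and $\Sigma=\{1\}$.

Let $U$ be a strong neighborhood of $1$ in $G$. By Lemma~\ref{lem:koopman} there is a WOT-open $\Omega\subseteq\mathcal K$ with $1\in\Omega$ and $\Omega\cap G\subseteq U$. The compact sets $\overline V\setminus\Omega$, $V\in\mathcal V$, are directed downward and have empty intersection, so one of them is empty. For that $V$ we get $V\subseteq\Omega\cap G\subseteq U$. So $U$ is a $\tau$-neighborhood of $1$, and the two group topologies agree.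
\end{proof}

\section{Separable topologies, embeddings and countable actions}\label{sec:consequences}

Propositions~\ref{prop:simple} and \ref{prop:minimal} are the first assertion of Theorem~\ref{thm:second}. We deduce its three consequences.

\begin{proof}[Proof of (1)]
Let $\tau$ be a separable group topology on $G$. Theorem~\ref{thm:main}, applied to the identity map $G\to(G,\tau)$, shows that $\tau$ is coarser than the strong topology. The $\tau$-closure $N$ of $\{1\}$ is a normal subgroup, equal to the intersection of all $\tau$-neighborhoods of $1$. By simplicity $N=G$ or $N=\{1\}$. In the first case $G$ is the only neighborhood of $1$ and $\tau$ is indiscrete. In the second case $\tau$ is Hausdorff: if $a\ne b$, choose a symmetric neighborhood $V$ of $1$ with $a^{-1}b\notin V^2$, and then $aV\cap bV=\emptyset$. So $\tau$ is the strong topology by Proposition~\ref{prop:minimal}. Both topologies are separable, and they differ because the strong topology is Hausdorff and $G\ne\{1\}$.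
\end{proof}

\begin{proof}[Proof of (2)]
Let $\pi:G\to H$ be nontrivial, with $H$ separable and Hausdorff. By simplicity $\pi$ is injective, so the group topology on $G$ pulled back along $\pi$ is Hausdorff. It is coarser than the strong topology by Theorem~\ref{thm:main}, hence equal to it by Proposition~\ref{prop:minimal}. So $\pi$ is a topological isomorphism onto $\pi(G)$, which is Polish and therefore closed by Lemma~\ref{lem:closed}.
\end{proof}

\begin{proof}[Proof of (3)]
An action on a countable set $I$ is a homomorphism $\pi:G\to\operatorname{Sym}(I)$. With the topology of pointwise convergence, $I$ being discrete, $\operatorname{Sym}(I)$ is a Hausdorff topological group in which the countably many finitely supported permutations are dense. Suppose $\pi$ is nontrivial; by (2) it is injective and continuous. Identify $(X,\mu)$ with $\mathbb R/\mathbb Z$ with Lebesgue measure, and let $T_t\in\operatorname{Aut}(X,\mu)$ be the rotation by $t\in\mathbb R$. The map $t\mapsto T_t$ is continuous for the weak topology, since $\mu((A+t)\triangle A)=\|1_{A+t}-1_A\|_1\to0$ as $t\to0$ by continuity of translation in $L^1$. For each $i\in I$ the map $t\mapsto\pi(T_t)i$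 is continuous from $\mathbb R$ to the discrete set $I$, hence constant, equal to $i$. So $\pi(T_{1/2})=1$ with $T_{1/2}\ne1$, which contradicts injectivity. Finally, if $L\le G$ has countable index, the transitive action of $G$ on $G/L$ is trivial, so $G/L$ is a single point and $L=G$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{HDR}
\emph{Polish groups and non-free actions in the discrete or measurable context},
\texttt{https://webusers.imj-prg.fr/\textasciitilde{}francois.le-maitre/travaux/HDR.pdf}

\end{thebibliography}
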